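# Overtwisted contact structures from curl eigenfields of the round three-sphere

## 1. Beltrami fields, overtwisted disks, and three torus-invariant examples

Let $\mathbb S^3=\{(z_1,z_2)\in\mathbb C^2:|z_1|^2+|z_2|^2=1\}$, $z_j=x_j+iy_j$, carry the round metric $g$ of curvature $1$ and the standard orientation (outward normal first). The question of these notes, taken from "Beltrami representatives for homotopy classes of contact structures" (https://mat.univie.ac.at/~branding/workshop/slobodeanu-2022.pdf), is: *can any overtwisted contact structure be engendered by a Beltrami field on $\mathbb S^3$?* We read "any" as "every". The terms are as follows.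

**Definition (curl, Beltrami field).** For a vector field $V$ let $V^\flat$ be the dual $1$-form; $\operatorname{curl}V$ is defined by $(\operatorname{curl}V)^\flat=*\,dV^\flat$. The field $V$ is a *Beltrami field* if $\operatorname{div}V=0$ and $\operatorname{curl}V=fV$ for a smooth function $f$, its *factor*. If $f\equiv\lambda$ is constant, $V$ is a *curl eigenfield*.

**Definition (contact structure, overtwisted).** A plane field $\xi=\ker\eta$ is a *contact structure* if $\eta\wedge d\eta$ vanishes nowhere. It is positive or negative according to the sign of $\eta\wedge d\eta$ relative to $\mathrm{vol}_g$; this sign does not change if $\eta$ is multiplied by a nonvanishing function. An *overtwisted disk* is an embedded disk $\mathcal D$ with $T_p\mathcal D=\xi_p$ at every $p\in\partial\mathcal D$. A contact structure that contains one is *overtwisted*; otherwise it is *tight*.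

The two notions meet as follows. Let $V$ be a nonvanishing Beltrami field whose factor vanishes nowhere, and $\eta=V^\flat$. Since $**=1$ in dimension three, $d\eta=*(*d\eta)=f*\eta$, so
$$\eta\wedge d\eta=f\,\eta\wedge *\eta=f|V|^2\,\mathrm{vol}_g\ne0 .$$
Hence $\xi_V=\ker V^\flat$ is a contact structure, positive if $f>0$ and negative if $f<0$. It is *the contact structure engendered by $V$*.

What would one guess? Overtwisted structures are flexible objects, and they spread over infinitely many homotopy classes of plane fields. The equation $\operatorname{curl}V=fV$ is for one fixed and very symmetric metric, and the eigenfields one can write down are polynomial. So the first guess is **no**: one expects only tight structures, or at best a few overtwisted ones. Let us test this on the most symmetric fields.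

Write $z_j=|z_j|e^{i\phi_j}$, $X_j=\partial_{\phi_j}$, $\rho=|z_1|$, $r=|z_2|$, $\mu=\rho^2$, and look for
$$\eta=u(\mu)\,d\phi_1+v(\mu)\,d\phi_2 .$$
Put $\rho=\sin a$, $r=\cos a$. Then $g=da^2+\rho^2d\phi_1^2+r^2d\phi_2^2$, and $(\rho\,d\phi_1,-da,r\,d\phi_2)$ is a positive orthonormal coframe: at a point with $z_1=\rho$, $z_2=r$ real, the outward normal followed by the dual frame is
$$\rho\partial_{x_1}+r\partial_{x_2},\quad \partial_{y_1},\quad -r\partial_{x_1}+\rho\partial_{x_2},\quad \partial_{y_2},$$
with determinant $\rho^2+r^2=1$ in the coordinates $(x_1,y_1,x_2,y_2)$. Since $d\mu=2\rho r\,da$,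
$$*(d\mu\wedge d\phi_1)=2(1-\mu)\,d\phi_2,\qquad *(d\mu\wedge d\phi_2)=-2\mu\,d\phi_1 .$$
So $*d\eta=\lambda\eta$ is the system
$$\lambda u=-2\mu v',\qquad \lambda v=2(1-\mu)u' .$$
If $u$ and $v$ are polynomials divisible by $\mu$ and by $1-\mu$ respectively, then $\eta$ is a smooth form on $\mathbb S^3$, because $\mu\,d\phi_1=x_1dy_1-y_1dx_1$ and $(1-\mu)\,d\phi_2=x_2dy_2-y_2dx_2$; the dual field is $V=\frac u\mu X_1+\frac v{1-\mu}X_2$. Three solutions, each checked by substitution:

1. $\lambda=2$: $u=\mu$, $v=1-\mu$. Here $V=X_1+X_2=R$, the Hopf field $R=(iz_1,iz_2)$. It engenders the standard tight structure.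
2. $\lambda=4$: $u=\mu-\tfrac32\mu^2$, $v=\tfrac12(1-\mu)(1-3\mu)$. Here $v'=-2+3\mu$ and $-2\mu v'=4\mu-6\mu^2=4u$. The field is $V=\tfrac12\big[(2-3\mu)X_1+(1-3\mu)X_2\big]$. It vanishes nowhere: the two coefficients have no common zero, on $\mu=0$ it is $\frac12X_2$, and on $\mu=1$ it is $-\frac12X_1$.
3. $\lambda=6$: $u=\mu-4\mu^2+\tfrac{10}3\mu^3$, $v=\tfrac13(1-\mu)(1-8\mu+10\mu^2)$. Here $v'=-3+12\mu-10\mu^2$ and $-2\mu v'=6\mu-24\mu^2+20\mu^3=6u$. The coefficients of $X_1,X_2$ are $1-4\mu+\frac{10}3\mu^2$ and $\frac13(1-8\mu+10\mu^2)$. At a common zero $10\mu^2=12\mu-3$, so $4\mu-2=0$ and $\mu=\frac12$; but the first coefficient is $-\frac16$ there. The second coefficient is $\frac13$ at $\mu=0$ and the first is $\frac13$ at $\mu=1$, so $V$ vanishes nowhere.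

Suppose $u(\mu_0)=0$ with $0<\mu_0<1$. Consider the smooth disk $\mathcal D=\{(z_1,\sqrt{1-|z_1|^2}):|z_1|^2\le\mu_0\}$. Along $\partial\mathcal D$ its tangent plane is spanned by $X_1$ and $\partial_a$. We have $\eta(X_1)=u(\mu_0)=0$, and $\eta(\partial_a)=0$ because $\eta$ has no $da$-component. So $\mathcal D$ is an overtwisted disk. This happens for $\lambda=4$ with $\mu_0=\frac23$, and for $\lambda=6$ with $\mu_0=\frac{6\pm\sqrt6}{10}$.

So the guess "only tight structures" already fails at $\lambda=4$. The weaker guess, "only a few overtwisted ones", survives: we shall see in Section 5 that torus-invariant eigenfields with $\lambda>0$ of the kind studied below reach exactly two homotopy classes of plane fields. It is nevertheless wrong. Every overtwisted contact structure on $\mathbb S^3$ is engendered by a curl eigenfield, and one of the two rotations can be kept.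

## 2. The Hopf invariant of a plane field, and the two theorems

**Definition (Hopf invariant).** Let $\Phi:\mathbb S^3\to\mathbb S^2$ be smooth. The preimage of a regular value is a closed curve (possibly with several components), oriented by the orientations of $\mathbb S^3$ and $\mathbb S^2$. The *Hopf invariant* is $\mathcal H(\Phi)=\mathrm{lk}(\Phi^{-1}(y),\Phi^{-1}(y'))$ for regular values $y\neq y'$. Reversing both orientations at once does not change it.

The textbook facts we use: $\mathcal H$ is a well-defined homotopy invariant, it induces a bijection $[\mathbb S^3,\mathbb S^2]=\pi_3(\mathbb S^2)\to\mathbb Z$, and $\mathcal H(g\circ\Phi)=(\deg g)^2\mathcal H(\Phi)$ for $g:\mathbb S^2\to\mathbb S^2$.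

Let $E_2=(-\bar z_2,\bar z_1)$ and $E_3=iE_2$. Then $(R,E_2,E_3)$ is an orthonormal frame, positive because at $(1,0)$ it is $(\partial_{y_1},\partial_{x_2},\partial_{y_2})$. A nonvanishing field $V$, normalized and expressed in this frame, is a map $\mathbb S^3\to\mathbb S^2$; its Hopf invariant is $\mathcal H(V)$. A co-oriented plane field $\xi$ gets the Hopf invariant of its positive normal. Reversing the co-orientation composes with the antipodal map, of degree $-1$, so $\mathcal H$ is unchanged. All plane fields on $\mathbb S^3$ are co-orientable, since $\mathbb S^3$ is simply connected. Thus $\mathcal H(\xi)$ is defined for every plane field, and it classifies co-oriented plane fields up to homotopy.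

*Example.* $\mathcal H(R)=0$, since the map is constant. Take $R^-=(iz_1,-iz_2)=X_1-X_2$. With the real inner product $\operatorname{Re}\sum a_j\bar b_j$ one finds
$$\langle R^-,R\rangle=|z_1|^2-|z_2|^2,\qquad \langle R^-,E_2\rangle+i\langle R^-,E_3\rangle=-2iz_1z_2 .$$
The fibers of this map are the orbits of $(e^{it}z_1,e^{-it}z_2)$, all oriented by $R^-$ up to a common sign. The fibers over $(\pm1,0,0)$ are the circles $z_2=0$ and $z_1=0$. Oriented by $X_1$ and $X_2$ these circles have linking number $+1$ (the second is homotopic, off the first, to a positive meridian of it), so with orientations $X_1$ and $-X_2$ it is $-1$. Hence $\mathcal H(R^-)=-1$.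

**Theorem A.** For every overtwisted contact structure $\xi$ on $\mathbb S^3$ (positive or negative) there is a nonvanishing $V$ with $\operatorname{curl}V=\lambda V$, $\lambda\ne0$ constant, such that $\xi_V$ is contactomorphic to $\xi$ by an orientation-preserving diffeomorphism.

**Theorem B.** Let $\xi$ be positive overtwisted with $\mathcal H(\xi)=H$. Then $\xi$ is isotopic to $\xi_V$ for some nonvanishing curl eigenfield $V$ with eigenvalue
$$\lambda=6+2H+8s\quad\text{for every integer } s\ge\max\{0,-\tfrac{H+1}2\},$$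
and also for $\lambda=2-2H$ if $H\le-1$. So infinitely many eigenvalues occur for each overtwisted structure. Since the tight structure is engendered by $R$ ($\operatorname{curl}R=2R$), every contact structure on $\mathbb S^3$ is engendered by a curl eigenfield.

In the last sentence, as throughout, "engendered" is meant up to an orientation-preserving contactomorphism. The fields we construct have polynomial coefficients and are invariant under the rotations fixing a great circle. So the problem has a positive answer.

Two results are quoted.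

1. Eliashberg (*Classification of overtwisted contact structures on 3-manifolds*, Invent. Math. 98, 1989): two positive co-oriented overtwisted contact structures on a closed oriented 3-manifold that are homotopic as co-oriented plane fields are isotopic.
2. For the last sentence of Theorem B only: the positive tight structure on $\mathbb S^3$ is unique up to isotopy (Eliashberg, Ann. Inst. Fourier 42, 1992).

**Reduction.** The purpose of this step is to turn Theorem A into a construction. *It suffices to find, for each $n\in\mathbb Z$, a nonvanishing $V$ with $\operatorname{curl}V=\lambda V$, $\lambda>0$, $\xi_V$ overtwisted and $\mathcal H(V)=-n$.* Indeed, if $\xi$ is positive overtwisted, choose $V$ with $\mathcal H(V)=\mathcal H(\xi)$; the two plane fields are homotopic, hence isotopic by (1). If $\xi$ is negative, let $\sigma$ be an orientation-reversing isometry of $\mathbb S^3$. Then $\sigma(\xi)$ is positive overtwisted, so $\sigma(\xi)=\Psi(\xi_V)$ with $\Psi$ orientation-preserving (even isotopic to the identity). Hence $\xi=(\sigma^{-1}\Psi\sigma)(\sigma^{-1}\xi_V)$.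 The map $\sigma^{-1}\Psi\sigma$ preserves orientation, and $\sigma^{-1}\xi_V$ is engendered by $\sigma^{-1}_*V$, whose curl eigenvalue is $-\lambda$ because $*$ on $2$-forms changes sign under an orientation-reversing isometry.

## 3. Eigenfields with one rotational symmetry: an equation on a half-sphere

We keep invariance under the flow of $X_1$ only. The aim of this section is to turn such eigenfields into solutions of one scalar equation on a surface.

Write $z_1=\rho e^{i\phi_1}$ and $z_2=x+iy=re^{i\phi_2}$. The quotient of $\mathbb S^3$ by the flow of $X_1$ is the closed half-sphere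
$$D=\{p=(x,y,\rho)\in\mathbb S^2:\rho\ge0\},$$
and $\partial D$ is the axis $z_1=0$. For $\rho>0$ we have $g=h+\rho^2d\phi_1^2$ with $h$ the round metric of $\mathbb S^2$. Orient $D$ by the outward normal of $\mathbb S^2\subset\mathbb R^3_{(x,y,\rho)}$, with area form $\omega$, rotation $Jv=p\times v$, and Hodge star $(\star\gamma)^\sharp=J\gamma^\sharp$. Then $\mathrm{vol}_g=\rho\,d\phi_1\wedge\omega$: at $z=(1,0)$ the right side is $dy_1\wedge dx_2\wedge dy_2$. Vectors tangent to $D$ are identified with their horizontal lifts, orthogonal to $X_1$.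

Fix an even integer $k\ge2$ and put $\lambda=k+2$. Let $w=w(x,y,\rho)$ be a polynomial even in $\rho$, let $u=\rho^2w$, and set
$$\alpha=u\,d\phi_1+\beta,\qquad \beta=-\frac1{\lambda\rho}\star du=-\frac1\lambda\left(2w\star d\rho+\rho\star dw\right).$$

**Step 1: $\alpha$ is smooth on $\mathbb S^3$.** This must be checked because of the division by $\rho$. First, $u\,d\phi_1=w\,(x_1dy_1-y_1dx_1)$ is polynomial. Next, $\star df(v)=\langle p\times\nabla f,v\rangle=-df(p\times v)$, and $p\times v=(yv_\rho-\rho v_y,\ \rho v_x-xv_\rho,\ xv_y-yv_x)$. Therefore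
$$\star d\rho=y\,dx-x\,dy,\qquad \rho\star dx=\rho^2dy-y\,\rho\,d\rho,\qquad \rho\star dy=x\,\rho\,d\rho-\rho^2dx .$$
Here $\rho^2=x_1^2+y_1^2$ and $\rho\,d\rho=x_1dx_1+y_1dy_1$. In $\rho\star dw=w_x\,\rho\star dx+w_y\,\rho\star dy+\rho w_\rho\star d\rho$ the function $\rho w_\rho$ is a polynomial in $x,y,\rho^2$, since $w$ is even in $\rho$. So $\alpha$ is the restriction of a polynomial form in $x_1,y_1,x_2,y_2$.

**Step 2: the curl equation.** We find the condition on $w$ for $*d\alpha=\lambda\alpha$. In a positive orthonormal coframe $(e^0,e^1,e^2)$ with $e^0=\rho\,d\phi_1$ one has $*(e^0\wedge e^1)=e^2=\star e^1$, $*(e^0\wedge e^2)=-e^1=\star e^2$ and $*(e^1\wedge e^2)=e^0$. So $*(d\phi_1\wedge\gamma)=\rho^{-1}\star\gamma$ for $1$-forms $\gamma$ on $D$, and $*\omega=\rho\,d\phi_1$. Since $d\alpha=-d\phi_1\wedge du+d\beta$ and $d(\star\gamma)=\operatorname{div}(\gamma^\sharp)\,\omega$,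
$$*d\alpha=-\rho^{-1}\star du-\frac\rho\lambda\operatorname{div}(\rho^{-1}\nabla u)\,d\phi_1=\lambda\beta-\frac\rho\lambda\operatorname{div}(\rho^{-1}\nabla u)\,d\phi_1 .$$
The $\beta$-part is automatically right; this is why $\beta$ was chosen so. Hence $*d\alpha=\lambda\alpha$ if and only if
$$\Delta u-\rho^{-1}\langle\nabla\rho,\nabla u\rangle+\lambda^2u=0 .$$
Insert $u=\rho^2w$:
$$\Delta u=\rho^2\Delta w+4\rho\langle\nabla\rho,\nabla w\rangle+w\Delta\rho^2,\qquad \rho^{-1}\langle\nabla\rho,\nabla u\rangle=2w|\nabla\rho|^2+\rho\langle\nabla\rho,\nabla w\rangle .$$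
On $\mathbb S^2$ we have $\Delta\rho=-2\rho$, so $\Delta\rho^2-2|\nabla\rho|^2=2\rho\Delta\rho=-4\rho^2$. Since $\lambda^2-4=k(k+4)$, division by $\rho^2$ gives
$$\Delta w+3\rho^{-1}\langle\nabla\rho,\nabla w\rangle+k(k+4)w=0. \tag{1}$$
If (1) holds for $\rho>0$, then $*d\alpha=\lambda\alpha$ on all of $\mathbb S^3$ by density. Then $V=\alpha^\sharp$ satisfies $\operatorname{curl}V=\lambda V$; also $d{*}\alpha=\lambda^{-1}d\,d\alpha=0$, so $\operatorname{div}V=0$.

**Step 3: the shape of $V$.** Since $(d\phi_1)^\sharp=\rho^{-2}X_1$, we have $V=wX_1+b$ with $b=\beta^\sharp$, and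
$$b=-\tfrac1{\lambda\rho}J\nabla u\quad(\rho>0),\qquad b=\tfrac{2w}\lambda X_2\quad\text{on }\partial D. \tag{2}$$
For the second formula, at $z_1=0$ all terms of $\beta$ except $-\frac{2w}\lambda\star d\rho=\frac{2w}\lambda(x\,dy-y\,dx)$ vanish by Step 1, and $X_2=x\partial_y-y\partial_x$.

## 4. The set $w\le0$ and its overtwisted disks

**Lemma 1.** Suppose $w$ satisfies (1), $w>0$ on $\partial D$, and $dw\ne0$ at every zero of $w$ in $\operatorname{int}D$. Then $V$ vanishes nowhere.

*Proof.* On $\rho=0$ formula (2) gives $V=\frac{2w}\lambda X_2\neq0$. If $\rho>0$ and $V=0$, then $w=0$ and $\nabla u=0$. Since $\nabla u=2\rho w\nabla\rho+\rho^2\nabla w$, also $\nabla w=0$, which is excluded. $\square$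

Under these hypotheses let $N=\{w\le0\}$. It is a compact surface in $\operatorname{int}D$ with smooth boundary $\{w=0\}$. It will carry all the information we need.

**Lemma 2.** Under the hypotheses of Lemma 1, if $N\ne\emptyset$ then $\xi_V$ is overtwisted.

*Proof.* The disk from Section 1 works with a general profile. As $D$ is connected and $w>0$ on $\partial D$, there is $q$ with $w(q)=0$. Choose a smooth embedded arc $c$ in $D$ that starts at a point of $\partial D$ along a geodesic orthogonal to $\partial D$, has the rest in $\operatorname{int}D$, and ends at $q$ with $c'(1)\parallel\nabla w(q)$. Rotate $c$ by the flow of $X_1$. Near the axis this gives the set $\{(\sin\tau\,e^{i\phi_1},\cos\tau\,e^{i\phi_2})\}$ with $\phi_2$ fixed, a smooth geodesic disk; away from the axis it is the product of an arc and a circle. So we get a smooth embedded disk $\mathcal D$. Along $\partial\mathcal D$ its tangent plane is spanned by $X_1$ and $c'(1)$. We have $\alpha(X_1)=u=0$, and $\alpha(c'(1))=\langle b,c'(1)\rangle=0$, because there $\nabla u=\rho^2\nabla w$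 and $b\parallel J\nabla u\perp\nabla w$. So $T\mathcal D=\xi_V$ along $\partial\mathcal D$. $\square$

## 5. The Hopf invariant equals $-\chi(N)$

**Lemma 3.** Under the hypotheses of Lemma 1, $\mathcal H(V)=-\chi(N)$.

*Proof.* The plan is to replace $R$ by a frame vector equal to $X_1$ near $N$, to describe the preimage of "minus the first frame vector" as a union of $X_1$-orbits over zeros of $b$ in $N$, and to compute linking numbers.

**Step 1: a better frame.** Choose $\delta\in(0,1)$ with $w>0$ on $\{\rho\le\delta\}$, and a smooth $\ell=\ell(\rho^2)\in[0,1]$ with $\ell=1$ near $\rho=0$ and $\ell=0$ for $\rho\ge\delta$. The fields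
$$R_t=X_1+(1-t+t\ell)X_2,\qquad 0\le t\le1,$$
vanish nowhere: for $\rho>0$ the $X_1$-part is nonzero, and for $\rho=0$ we have $R_t=X_2\ne0$. Moreover $R_0=R$. Let hats denote normalization. Expressed in $(R,E_2,E_3)$, $\hat R_t$ is a homotopy of maps $\mathbb S^3\to\mathbb S^2$ whose start is lifted to $SO(3)$ by the identity. Lifting the paths $t\mapsto\hat R_t(x)$ horizontally for a connection on the circle bundle $SO(3)\to\mathbb S^2$ (first column), we get positive orthonormal frames $(\hat R_t,W_2^t,W_3^t)$, smooth in everything, equal to $(R,E_2,E_3)$ at $t=0$. Expressing $V$ in these frames is a homotopy of maps. So $\mathcal H(V)$ may be computed in the frame $(\hat R',W_2,W_3)$ at $t=1$, where $R'=R_1=X_1+\ell X_2$.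

**Step 2: the frame on the solid torus $T=\{\rho\ge\delta\}$.** There $R'=X_1$, and $R'^\perp$ is the horizontal lift of $TD$. Let $(e_1,e_2)$ be a positive orthonormal frame of the disk $D\cap\{\rho\ge\delta\}$, lifted $X_1$-invariantly, and write $W_2=\cos\vartheta\,e_1+\sin\vartheta\,e_2$. We need the degree of $e^{i\vartheta}$ along the core $C_2=\{z_2=0\}$. On $C_2$ we have $R_t=X_1$ for all $t$, so there $W_2^t$ only rotates about $X_1$, continuously in $t$; its degree along $C_2$ relative to $(e_1,e_2)$ is that of $W_2^0=E_2$. On $C_2$, $E_2=(0,\bar z_1)$ is the vector $e^{-i\phi_1}$ of the $z_2$-plane, while $e_1,e_2$ are constant vectors of that plane. So the degree is $-1$, and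
$$e^{i\vartheta}=e^{-i\phi_1}e^{i\vartheta_0},\qquad \vartheta_0:T\to\mathbb R .$$
Extend $\vartheta_0$ to a smooth real function on $\mathbb S^3$ and rotate $(W_2,W_3)$ about $\hat R'$ by the angle $-t\vartheta_0$, $0\le t\le1$. This is a homotopy of frames, so we may assume $\vartheta=-\phi_1$ on $T$. With $b_{\mathbb C}=\langle b,e_1\rangle+i\langle b,e_2\rangle$ we get
$$\langle V,W_2\rangle+i\langle V,W_3\rangle=e^{i\phi_1}b_{\mathbb C}\quad\text{on }T,\qquad \langle V,\hat R'\rangle=\rho w\quad\text{on }T. \tag{3}$$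

**Step 3: where $V$ is a negative multiple of $R'$.** For $0<\rho<\delta$ there are no such points, since the $X_1$-components of $V$ and $R'$ are $w>0$ and $1$. For $\rho=0$ there are none, since $V=\frac{2w}\lambda X_2$ with $\lambda>0$ and $R'=X_2$. On $T$ they are the points with $w<0$ and $b=0$. Note that $N\subset\{\rho>\delta\}$.

**Step 4: normalizing $b$ and counting its zeros.** On $\operatorname{int}N$ we have $w<0$, so there $b$ can be deformed arbitrarily as a vector field on the surface $N$, keeping it fixed near $\partial N$, while $V=wX_1+b$ stays nonzero. By (2), $b\neq0$ on $\partial N$, since there $\nabla u=\rho^2\nabla w\ne0$. So after a perturbation $b$ has finitely many zeros $p_i$ in $N$, all nondegenerate and in $\operatorname{int}N$. Let $\iota_i=\pm1$ be the index of $b$ at $p_i$. If $\iota_i=1$ then $\zeta:=b_{\mathbb C}$ is itself a positively oriented local coordinate at $p_i$; if $\iota_i=-1$ then $\zeta:=\overline{b_{\mathbb C}}$ is one. The field $Jb$ has the same zeros and indices, and on $\partial N$ it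 equals $\frac1{\lambda\rho}\nabla u=\frac\rho\lambda\nabla w$, which points out of $N$. By Poincaré–Hopf, $\sum_i\iota_i=\chi(N)$.

**Step 5: the two preimages.** Let $\Phi:\mathbb S^3\to\mathbb S^2$ be the normalized map of $V$ in the frame. By Step 3, $\Phi^{-1}(-1,0,0)=\bigcup_iO_i$ with $O_i$ the $X_1$-orbit over $p_i$. Near $(-1,0,0)$ use the chart $(\Phi_2+i\Phi_3)/|\Phi_1|$ of $\mathbb S^2$. By (3) the map in this chart is $e^{i\phi_1}b_{\mathbb C}/a$ with $a=\rho|w|>0$. Its derivative in the $\zeta$-direction is invertible along $O_i$, so $(-1,0,0)$ is a regular value. By compactness the preimage of a nearby value, given by a small complex number $v\ne0$ in the chart, lies near $\bigcup O_i$. Near $O_i$ it is the curve $O_i'$ given by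
$$e^{i\phi_1}\zeta=v\,a(\zeta)\ \ (\iota_i=1),\qquad e^{i\phi_1}\bar\zeta=v\,a(\zeta)\ \ (\iota_i=-1).$$
For each $\phi_1$ this has exactly one small solution $\zeta$ (contraction principle), with $\zeta=va\,e^{-i\phi_1}$ or $\zeta=\bar va\,e^{i\phi_1}$. So $O_i'$ runs once along $O_i$ while $\zeta$ winds $-\iota_i$ times around $0$. At fixed $\phi_1$ the map from the $\zeta$-disk to the chart preserves orientation if $\iota_i=1$ and reverses it if $\iota_i=-1$. Hence, up to one sign common to all $i$, both $O_i$ and $O_i'$ are oriented by $\iota_iX_1$.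

**Step 6: linking numbers.** Distinct $X_1$-orbits over $\operatorname{int}D$ are unlinked: rotating an arc of $D$ from the first base point to $\partial D$ that avoids the second base point (and meets $\partial D$ orthogonally) gives a disk bounded by the first orbit and disjoint from the second. So $\mathrm{lk}(O_i,O_j')=0$ for $i\ne j$. Orient $O_i$ and $O_i'$ by $X_1$ for the moment. In the complement of $O_i$, near $O_i$, the curve $O_i'$ is homologous to a nearby $X_1$-orbit plus $-\iota_i$ times the positive meridian in the $\zeta$-plane. The orbit contributes $0$. Since $(X_1,D)$ is positively oriented, the positive meridian has linking number $+1$ with $O_i$. So the linking number is $-\iota_i$, and with the true orientations it is $\iota_i^2(-\iota_i)=-\iota_i$. Summing, $\mathcal H(V)=-\sum_i\iota_i=-\chi(N)$. $\square$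

**What torus symmetry can and cannot do.** Let us return to the examples. Suppose $w$ satisfies (1) and depends only on $\mu=\rho^2$, and $V$ is nonvanishing. By (2), $w\ne0$ at $\rho=0$; replacing $V$ by $-V$, which does not change $\mathcal H$, we may assume $w>0$ there. If $w$ and $dw$ both vanished at a point with $\rho>0$, then $u$ and $du$ would vanish there, hence $V$ too. So the hypotheses of Lemma 1 hold. As $d\mu=0$ at the pole $\rho=1$ of $D$, also $w\neq0$ at the pole. Therefore $N$ is invariant under rotation of $D$ about the pole: it is a finite union of closed annuli around the pole and possibly one closed disk centered at the pole. So $\chi(N)\in\{0,1\}$ and $\mathcal H(V)\in\{0,-1\}$. Both values occur. For $\lambda=4$, $w=1-\frac32\mu$ and $N=\{\mu\ge\frac23\}$ is a disk, so $\mathcal H=-1$. For $\lambda=6$, $w=1-4\mu+\frac{10}3\mu^2$ and $N$ is an annulus, so $\mathcal H=0$. This is the exact point at which the symmetric approach stops: a rotation-invariant $N$ has no room for many components or many holes. We must use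 solutions of (1) that depend on both variables of $D$, and control the topology of $\{w\le0\}$.

## 6. Solutions that separate around a boundary point

The idea is to use polar coordinates on $D$ centered not at the pole but at a point of $\partial D$. Then $\operatorname{int}D$ becomes an open square with no identifications. Equation (1) has solutions there whose sum, after division by a positive factor, is a function of one coordinate plus a function of the other. The critical points of such a sum form a grid with known values, and $\chi(N)$ can be read off by counting.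

Put $P_\pm=(0,\pm1,0)\in\partial D$. On $D\setminus\{P_+,P_-\}$ use $\psi\in(0,\pi)$, $\theta\in[0,\pi]$ with
$$y=\cos\psi,\qquad x=\sin\psi\cos\theta,\qquad \rho=\sin\psi\sin\theta .$$
Then $\operatorname{int}D$ is $(0,\pi)^2$, and $h=d\psi^2+\sin^2\psi\,d\theta^2$. Since $\rho_\psi/\rho=\cot\psi$ and $\rho_\theta/\rho=\cot\theta$, equation (1) reads
$$w_{\psi\psi}+4\cot\psi\,w_\psi+\frac{w_{\theta\theta}+3\cot\theta\,w_\theta}{\sin^2\psi}+k(k+4)w=0. \tag{4}$$

**Step 1: the two one-variable ingredients.** Put $q=k/2$, $\kappa=k+1$, $\nu=k+2$ and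
$$G(t)=\frac{2P_{k+1}'(t)}{(k+1)(k+2)},\qquad Z(y)=\frac{3}{\nu(\nu^2-1)}U_{k+1}'(y),$$
with $P_n$ the Legendre and $U_n$ the second-kind Chebyshev polynomials. Both $G$ and $Z$ are even, since $k+1$ is odd. Both equal $1$ at $1$, since $P_n'(1)=\frac{n(n+1)}2$ and $U_n'(1)=\frac{n(n+1)(n+2)}3$. Differentiating $(1-t^2)P_n''-2tP_n'+n(n+1)P_n=0$ and $(1-y^2)U_n''-3yU_n'+n(n+2)U_n=0$ once, with $n=k+1$, and using $(k+1)(k+2)-2=k(k+3)$ and $(k+1)(k+3)-3=k(k+4)$, we get
$$(1-t^2)G''-4tG'+k(k+3)G=0,\qquad (1-y^2)Z''-5yZ'+k(k+4)Z=0. \tag{5}$$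
For $\gamma(\theta)=G(\cos\theta)$ one has $\gamma''+3\cot\theta\,\gamma'=(1-t^2)G''-4tG'$ at $t=\cos\theta$. Likewise the $\psi$-part of (4) applied to $Z(\cos\psi)$ is $(1-y^2)Z''-5yZ'$ at $y=\cos\psi$. So
$$\gamma''+3\cot\theta\,\gamma'=-k(k+3)\gamma,\qquad Z_{\psi\psi}+4\cot\psi\,Z_\psi+k(k+4)Z=0 .$$

**Step 2: the two-variable solution.** The second formula says that $Z(\cos\psi)$ solves (4). For $\sin^k\psi\,\gamma(\theta)$ we must check
$$(\sin^k\psi)''+4\cot\psi\,(\sin^k\psi)'-k(k+3)\sin^{k-2}\psi=-k(k+4)\sin^k\psi .$$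
The first two terms are $k(k-1)\sin^{k-2}\psi\cos^2\psi-k\sin^k\psi+4k\sin^{k-2}\psi\cos^2\psi$. The left side is therefore $k(k+3)\sin^{k-2}\psi(\cos^2\psi-1)-k\sin^k\psi=-k(k+4)\sin^k\psi$, as claimed. Hence for every $\varepsilon>0$
$$w=\sin^k\psi\;\gamma(\theta)+\varepsilon Z(\cos\psi)=(x^2+\rho^2)^{k/2}\,G\!\left(\tfrac{x}{\sqrt{x^2+\rho^2}}\right)+\varepsilon Z(y)$$
solves (1). As $k$ and $G$ are even and $\deg G=k$, it is a polynomial, even in $\rho$. On $\operatorname{int}D$
$$w=\sin^k\psi\cdot F,\qquad F=\gamma(\theta)+\varepsilon\zeta(\psi),\qquad \zeta(\psi)=\frac{Z(\cos\psi)}{\sin^k\psi}. \tag{6}$$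

*The case $k=2$ by hand.* Here $G=\frac{5t^2-1}4$, $Z=\frac{6y^2-1}5$, and $w=x^2-\frac{\rho^2}4+\frac\varepsilon5(6y^2-1)$. With $\rho^2=1-x^2-y^2$ the condition $w\le0$ becomes
$$\tfrac54x^2+\left(\tfrac14+\tfrac{6\varepsilon}5\right)y^2\le\tfrac14+\tfrac\varepsilon5 .$$
For $0<\varepsilon<5$ this is an elliptic disk inside $x^2+y^2<1$, so $\chi(N)=1$ and $\mathcal H(V)=-1$ with $\lambda=4$. For $\varepsilon=\frac56$ we get $w=\frac56(1-\frac32\rho^2)$, a multiple of the torus-invariant example.

## 7. Critical points and critical values of $\gamma$ and $\zeta$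

By (6) everything is decided by the critical values of two functions of one variable. We determine them now.

**Step 1: $\gamma$.** The polynomial $P_{k+1}$ has $k+1$ simple zeros in $(-1,1)$. By Rolle and by counting degrees, $P_{k+1}'$ has $k$ simple zeros in $(-1,1)$, and $P_{k+1}''$ has $k-1$ simple zeros, exactly one strictly between any two consecutive zeros of $P_{k+1}'$. Since $\gamma'=-\sin\theta\,G'(\cos\theta)$, the function $\gamma$ has exactly $k-1$ critical points $\theta_1<\dots<\theta_{k-1}$ in $(0,\pi)$. They are nondegenerate, because $\gamma''=\sin^2\theta\,G''(\cos\theta)\ne0$ there. The point $\theta_j$ lies between the $j$-th and $(j+1)$-st zero of $\gamma$, and $\gamma(0)=1>0$. So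
$$\gamma(\theta_j)=(-1)^jm_j,\qquad m_j>0,$$
with a minimum for odd $j$ and a maximum for even $j$. As $G$ is even, $\theta_{k-j}=\pi-\theta_j$, $m_{k-j}=m_j$ and $\theta_q=\pi/2$.

**Step 2: the $m_j$ decrease toward the middle.** Let $\mathcal E=G^2+\frac{(1-t^2)G'^2}{k(k+3)}$. Then
$$\mathcal E'=2GG'+\frac{-2tG'^2+2G'\,(1-t^2)G''}{k(k+3)}=\frac{6tG'^2}{k(k+3)},$$
by inserting $(1-t^2)G''=4tG'-k(k+3)G$ from (5). So $\mathcal E$ is strictly increasing on $[0,1]$. It equals $m_j^2$ at $t=\cos\theta_j$ and $1$ at $t=1$. Hence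
$$1>m_1>m_2>\dots>m_q=|G(0)|. \tag{7}$$

**Step 3: a lower bound for $m_q$.** From $(1-t^2)P_n'=n(P_{n-1}-tP_n)$ we get $P_{k+1}'(0)=(k+1)P_k(0)$, and $|P_k(0)|=\binom kq2^{-k}$. Next, $\binom{2m}m4^{-m}\ge\frac1{2\sqrt m}$: equality holds at $m=1$, and passing from $m$ to $m+1$ multiplies the left side by $\frac{2m+1}{2m+2}\ge\sqrt{\frac m{m+1}}$, since $(2m+1)^2\ge4m(m+1)$. With $m=q=k/2$,
$$m_q=\frac2{k+2}\binom kq2^{-k}\ge\frac{\sqrt2}{(k+2)\sqrt k}. \tag{8}$$

**Step 4: the critical points of $\zeta$.** From $U_{k+1}(\cos\psi)=\frac{\sin\nu\psi}{\sin\psi}$, differentiation gives $U_{k+1}'(\cos\psi)=A(\psi)/\sin^3\psi$, so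
$$\zeta=\frac3{\nu(\nu^2-1)}\frac{A(\psi)}{\sin^{\nu+1}\psi},\qquad A=\sin\nu\psi\cos\psi-\nu\cos\nu\psi\sin\psi,\qquad A'=(\nu^2-1)\sin\nu\psi\sin\psi .$$
Now
$$A'\sin\psi-(\nu+1)A\cos\psi=(\nu+1)\big[(\nu-1)\sin\nu\psi\sin^2\psi-\sin\nu\psi\cos^2\psi+\nu\cos\nu\psi\sin\psi\cos\psi\big],$$
and the bracket is $\nu\sin\psi\,(\sin\nu\psi\sin\psi+\cos\nu\psi\cos\psi)-\sin\nu\psi=\nu\sin\psi\cos\kappa\psi-\sin\nu\psi$. Call it $B$. Expanding $\sin\nu\psi=\sin(\kappa\psi+\psi)$,
$$B=\kappa\sin\psi\cos\kappa\psi-\sin\kappa\psi\cos\psi,\qquad \zeta'=\frac3{\nu(\nu-1)}\frac{B(\psi)}{\sin^{\nu+2}\psi},\qquad B'=-(\kappa^2-1)\sin\psi\sin\kappa\psi .$$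
So $B$ is strictly monotone on each $[\frac{j\pi}\kappa,\frac{(j+1)\pi}\kappa]$, $0\le j\le\kappa-1$. Also $B(0)=B(\pi)=0$, and $B(\frac{j\pi}\kappa)=(-1)^j\kappa\sin\frac{j\pi}\kappa$ has sign $(-1)^j$ for $1\le j\le\kappa-1$. Hence $B$ has no zero in the interior of the first and last intervals, and exactly one in each other interval. Therefore $\zeta$ has exactly $k-1$ critical points
$$\psi_j\in\left(\tfrac{j\pi}\kappa,\tfrac{(j+1)\pi}\kappa\right),\qquad1\le j\le k-1 .$$
At $\psi_j$ the sign of $\zeta''$ is that of $B'(\psi_j)$, i.e. $-(-1)^j$. So all are nondegenerate, minima for odd $j$ and maxima for even $j$. As $Z$ is even, $\zeta(\pi-\psi)=\zeta(\psi)$, $\psi_{k-j}=\pi-\psi_j$ and $\psi_q=\pi/2$. Since $Z(\pm1)=1$, $\zeta\to+\infty$ at $0$ and $\pi$.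

**Step 5: the critical values of $\zeta$.** Let $\psi=\psi_j<\pi/2$. Then $\kappa\sin\psi\cos\kappa\psi=\sin\kappa\psi\cos\psi$. Here $\cos\kappa\psi\ne0$, since otherwise the right side would be $\pm\cos\psi\neq0$. So $\tan\kappa\psi_j=\kappa\tan\psi_j>0$, and $\kappa\psi_j\in(j\pi,j\pi+\frac\pi2)$. From $B=0$ in its first form, $\sin\nu\psi=\nu\sin\psi\cos\kappa\psi$. Also
$$\cos\nu\psi=\cos\kappa\psi\,(\cos\psi-\kappa\tan\psi\sin\psi)=\cos\kappa\psi\;\frac{\cos^2\psi-\kappa\sin^2\psi}{\cos\psi}.$$
Inserting both in $A$ gives $A(\psi_j)=\nu\kappa\cos\kappa\psi_j\,\sin^3\psi_j/\cos\psi_j$. Since $|\cos\kappa\psi|=(1+\kappa^2\tan^2\psi)^{-1/2}=\cos\psi/\sqrt{\cos^2\psi+\kappa^2\sin^2\psi}$, since $\cos\kappa\psi_j$ has sign $(-1)^j$, and since $\nu^2-1=\kappa(k+3)$,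
$$\zeta(\psi_j)=(-1)^j\zeta_j,\qquad \zeta_j=\frac3{k+3}\,\frac1{\sin^k\psi_j\sqrt{1+(\kappa^2-1)\sin^2\psi_j}}\qquad(1\le j\le q). \tag{9}$$
For $j=q$ we have $A(\pi/2)=-\nu\cos\frac{\nu\pi}2=(-1)^q\nu$, so $\zeta(\pi/2)=(-1)^q\frac{3}{\kappa(k+3)}$, which agrees with (9). Setting $\zeta_{k-j}=\zeta_j$, we get $\zeta(\psi_j)=(-1)^j\zeta_j$ for all $j$. As $\sin\psi_j$ increases for $1\le j\le q$,
$$\zeta_1>\zeta_2>\dots>\zeta_q. \tag{10}$$

*The case $k=4$ by hand.* Here $G=\frac{21t^4-14t^2+1}8$ and $Z=\frac{80y^4-48y^2+3}{35}$. $G'=0$ at $t^2=\frac13$ and $t=0$, giving $m_1=\frac16$ and $m_2=\frac18$. With $Y=y^2$, $\zeta=\frac{80Y^2-48Y+3}{35(1-Y)^2}$ is critical in $Y$ at $Y=\frac38$, with value $-\frac{48}{175}$, and $\zeta(\pi/2)=\frac3{35}$. So $\zeta_1=\frac{48}{175}$ and $\zeta_2=\frac3{35}=\frac5{16}\zeta_1$. Formula (9) with $\sin^2\psi_1=\frac58$ gives $\frac37\cdot\frac{64}{25}\cdot\frac14=\frac{48}{175}$, in agreement.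

## 8. A gap between the first two critical levels of $\zeta$

Put $\tau_i=\varepsilon\zeta_i$. The critical values of $F$ are $(-1)^jm_j+(-1)^i\tau_i$. The minima of $F$ are at the nodes with $i,j$ both odd. The saddles of the kind ($i$ odd, $j$ even) have value $m_j-\tau_i$; they enter $N$ as $\varepsilon$ grows, and each one lowers $\chi(N)$ by one. To steer the count we want $\tau_1$ to pass some of the $m_j$ with $j$ even, possibly $m_2$, the largest of them, while all other $\tau_i$ stay below even the smallest value $m_q$. When $\tau_1$ is just above $m_2$, the number $\tau_2$ is just above $m_2\zeta_2/\zeta_1$. So we need the following inequality.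

**Lemma 4.** For even $k\ge4$: $m_2\,\zeta_2<m_q\,\zeta_1$.

*Proof.* For $k=4$, $q=2$, and the claim is $\zeta_2<\zeta_1$. Let $k\ge6$. Then $\psi_1<\psi_2<\pi/2$, and (9) gives
$$\frac{\zeta_2}{\zeta_1}<\left(\frac{\sin\psi_1}{\sin\psi_2}\right)^k .$$

**Step 1: locating $\psi_1$ and $\psi_2$.** By Step 5 of Section 7, $\kappa\psi_1<\frac{3\pi}2$ and $\kappa\psi_2\in(2\pi,\frac{5\pi}2)$. Moreover $\tan\kappa\psi_2=\kappa\tan\psi_2>\kappa\psi_2>2\pi$. So
$$\kappa\psi_2>2\pi+\arctan2\pi=\tfrac{5\pi}2-\arctan\tfrac1{2\pi}>\tfrac{5\pi}2-\tfrac1{2\pi}>7.69 .$$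

**Step 2: $k=6$.** Here $\kappa=7$, $\sin^2\psi_1<\sin^2\frac{3\pi}{14}<0.389$ and $\sin^2\psi_2>\sin^2\frac{7.69}7>0.79$, so $\zeta_2/\zeta_1<(0.389/0.79)^3<0.13$. With $X=t^2\in[0,1]$ we have $448\,G=3003X^3-3465X^2+945X-35$, and so
$$448\left(G+\tfrac12\right)=X(3003X^2-3465X+945)+189\ge-55+189>0,$$
because the quadratic is at least $945-\frac{3465^2}{4\cdot3003}>-55$. So $G>-\frac12$ on $[-1,1]$, and $m_2<m_1<\frac12$. Since $m_3=\frac{35}{448}=0.078125$, we get $m_2\zeta_2/\zeta_1<0.065<m_3=m_q$.

**Step 3: $k\ge8$.** For $0<a<1$ the function $\sin(ax)/\sin x$ is increasing on $(0,\frac\pi2)$: its logarithmic derivative is $\frac1x(ax\cot ax-x\cot x)>0$, because $x\cot x$ has derivative $(\sin x\cos x-x)/\sin^2x<0$. Apply this with $x=7.69/\kappa$ and $ax=3\pi/2\kappa$. The quotient below is largest for the smallest $\kappa$, namely $\kappa=9$: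
$$\frac{\sin\psi_1}{\sin\psi_2}<\frac{\sin(3\pi/2\kappa)}{\sin(7.69/\kappa)}\le\frac{\sin(\pi/6)}{\sin(7.69/9)}<\frac{0.5}{0.75}=\frac23 .$$
As $m_2<1$, by (8) it suffices that $(\frac23)^k\le\frac{\sqrt2}{(k+2)\sqrt k}$. For $k=8$ this holds, since the left side is less than $0.0391$ and the right side is $0.05$. Passing from $k$ to $k+2$ multiplies the left side by $\frac49$ and the right side by $\frac{k+2}{k+4}\sqrt{\frac k{k+2}}\ge\frac{10}{12}\sqrt{\frac8{10}}>0.74$. So it holds for all even $k\ge8$. $\square$

## 9. Counting critical points below zero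

Assume the following three conditions on $\varepsilon$.

- (C1) $\tau_1<1$.
- (C2) $\tau_1\ne m_j$ for all even $j$ with $2\le j\le k-2$.
- (C3) $\tau_j<m_q$ for $2\le j\le q$.

Let $p=\#\{j\text{ even},\ 2\le j\le k-2:\ m_j<\tau_1\}$.

**Proposition 5.** Under (C1)–(C3), $w$ satisfies the hypotheses of Lemma 1, $N\ne\emptyset$, and $\chi(N)=q-2p$.

*Proof.* **Step 1: $w>0$ on $\partial D$.** At $P_\pm$, $w=\varepsilon Z(\pm1)=\varepsilon>0$. The rest of $\partial D$ is $\theta\in\{0,\pi\}$, where $\gamma=1$. As $\zeta\to+\infty$ at both ends, its minimum is attained at a critical point, and by (10) it is $-\zeta_1$. So $w=\sin^k\psi\,(1+\varepsilon\zeta)\ge\sin^k\psi\,(1-\tau_1)>0$ by (C1).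

**Step 2: zero is a regular value.** A zero of $w$ in $\operatorname{int}D$ with $dw=0$ is a zero of $F$ with $dF=0$. The critical points of $F=\gamma(\theta)+\varepsilon\zeta(\psi)$ are the nodes $(\psi_i,\theta_j)$, $1\le i,j\le k-1$, with value $(-1)^jm_j+(-1)^i\tau_i$, where $\tau_{k-i}=\tau_i$. Such a value vanishes only if $i+j$ is odd and $\tau_i=m_j$. If $i\notin\{1,k-1\}$, then $\tau_i<m_q\le m_j$ by (C3) and (7). If $i\in\{1,k-1\}$, then $i$ is odd, so $j$ is even, and (C2) excludes $\tau_1=m_j$.

**Step 3: the count.** Each node is a nondegenerate critical point, and the sign of the Hessian determinant $\varepsilon\zeta''\gamma''$ is $(-1)^{i+1}(-1)^{j+1}=(-1)^{i+j}$; this is the index of the coordinate gradient $(F_\psi,F_\theta)$ there. On $\partial N=\{F=0\}$ this gradient points out of the compact surface $N=\{F\le0\}$. By Poincaré–Hopf, $\chi(N)=\sum(-1)^{i+j}$ over the nodes with $(-1)^jm_j+(-1)^i\tau_i<0$. Among $1,\dots,k-1$ there are $q$ odd and $q-1$ even numbers.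

- $i,j$ odd: the value is $-m_j-\tau_i<0$ always. Total $+q^2$; in particular $N\neq\emptyset$.
- $i,j$ even: never.
- $i$ odd, $j$ even: negative if and only if $m_j<\tau_i$. By (C3) and (7) this happens only for $i\in\{1,k-1\}$. These are two distinct indices if $k\ge4$, and for $k=2$ there is no even $j$. Total $-2p$.
- $i$ even, $j$ odd: negative if and only if $\tau_i<m_j$. Here $2\le i\le k-2$, so this holds always, by (C3) and (7). Total $-q(q-1)$.

The sum is $q^2-2p-q(q-1)=q-2p$. $\square$

In pictures: the saddles ($i$ even, $j$ odd) in $N$ connect the minima with the same $\theta_j$ into one strip for each odd $j$, so there are $q$ strips. A saddle ($i\in\{1,k-1\}$, $j$ even) with $m_j<\tau_1$ is a bridge between two neighboring strips, and bridges come in pairs, one near each end. Strips raise $\chi$, bridges lower it.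

**Choices of $\varepsilon$.**

(a) *$q\ge1$; take $\varepsilon$ so small that $\tau_1<m_q$.* As $m_q<1$, (C1) holds. (C2) holds since $\tau_1<m_q\le m_j$. (C3) holds since $\tau_j\le\tau_1$. Here $p=0$ and $\chi(N)=q$.

(b) *$q\ge2$ and $s\ge0$ an integer with $2s+2\le q$; take $\tau_1\in(m_{2s+2},m_{2s+1})$ close to $m_{2s+2}$.* Then $\tau_1<m_1<1$, which is (C1). By (7) and $m_{k-j}=m_j$, $\tau_1$ is different from every $m_j$, which gives (C2). For $2\le j\le q$, $\tau_j\le\tau_2=\tau_1\zeta_2/\zeta_1$. This is close to $m_{2s+2}\zeta_2/\zeta_1\le m_2\zeta_2/\zeta_1<m_q$ by Lemma 4, so (C3) holds if $\tau_1$ is close enough to $m_{2s+2}$. The even $j$ with $m_j<\tau_1$ are those with $\min(j,k-j)\ge2s+2$, i.e. $2s+2\le j\le k-2s-2$. There are $\frac{k-4s-4}2+1=q-1-2s$ of them, so $p=q-1-2s$ and $\chi(N)=q-2p=2-q+4s$.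

*The case $k=4$ by hand.* There are nine nodes, $m_1=m_3=\frac16$, $m_2=\frac18$, $\tau_1=\tau_3=\frac{48}{175}\varepsilon$, $\tau_2=\frac5{16}\tau_1$. Let $0<\tau_1<\frac16$; then $\tau_2<\frac5{96}<\frac18$. The four corner nodes are minima in $N$, and the central node is a maximum outside $N$. The saddles $(\psi_2,\theta_1)$ and $(\psi_2,\theta_3)$ have value $-\frac16+\tau_2<0$ and lie in $N$. The saddles $(\psi_1,\theta_2)$ and $(\psi_3,\theta_2)$ have value $\frac18-\tau_1$. For $\tau_1<\frac18$ they are outside $N$, and $\chi(N)=4-2=2$: two strips, $\mathcal H=-2$, a class out of reach of torus symmetry. For $\frac18<\tau_1<\frac16$ they are in $N$, and $\chi(N)=4-4=0$: the two bridges close the strips up to a ring around the central node. The eigenvalue is $6$ in both cases.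

## 10. Realizing every class: proofs of Theorems A and B

**Proof of Theorem A.** By the reduction in Section 2 we need, for each $n\in\mathbb Z$, a suitable field with $\mathcal H(V)=-n$. For $n\ge1$ use (a) with $q=n$, i.e. $k=2n$; then $\chi(N)=q=n$. For $n\le0$ use (b) with $s=0$ and $q=2-n\ge2$; the condition $2s+2\le q$ holds, and $\chi(N)=2-q=n$. In every case Proposition 5 gives the hypotheses of Lemma 1 and $N\ne\emptyset$. By Lemma 1 and Section 3, $V$ is nonvanishing with $\operatorname{curl}V=(k+2)V$ and $\operatorname{div}V=0$. By Lemma 2, $\xi_V$ is overtwisted, and it is positive since $k+2>0$. By Lemma 3, $\mathcal H(V)=-\chi(N)=-n$. $\blacksquare$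

**Proof of Theorem B.** Let $n=-H$, so that $-\frac{H+1}2=\frac{n-1}2$. Given an integer $s\ge\max\{0,\frac{n-1}2\}$, put
$$q=2-n+4s,\qquad k=2q .$$
The condition $2s\ge n-1$ is equivalent to $2s+1\le q$; in particular $q\ge1$. If $2s+2\le q$, use (b): $\chi(N)=2-q+4s=n$. If $2s+1=q$, then $n=2-q+4s=2-q+2(q-1)=q$, and (a) applies with $\chi(N)=q=n$. In both cases
$$\lambda=k+2=2q+2=6-2n+8s=6+2H+8s .$$
If $H\le-1$, choice (a) with $q=n=-H$ also gives $\chi(N)=n$, with $\lambda=2n+2=2-2H$. In each case $V$ is nonvanishing, $\xi_V$ is positive and overtwisted, and $\mathcal H(V)=-n=H$, by Lemmas 1, 2 and 3. By Eliashberg's theorem (1), $\xi_V$ is isotopic to $\xi$. As $s$ may be arbitrarily large, infinitely many eigenvalues occur.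

For tight structures, $\operatorname{curl}R=2R$, and $\xi_R$ is the standard tight structure, which by (2) is the unique positive tight structure on $\mathbb S^3$ up to isotopy. Negative structures, tight or overtwisted, follow by an orientation-reversing isometry exactly as in the reduction of Section 2, with eigenvalue $-\lambda$. $\blacksquare$
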